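\title{Finite group actions without algebraic models}

\begin{abstract}
It has been conjectured that for every compact Lie group $G$, every closed smooth $G$-manifold has a strongly algebraic model: a nonsingular real algebraic $G$-variety, equivariantly diffeomorphic to the manifold, over which all $G$-vector bundles are classified by entire rational maps. We disprove this. There are a group $\Gamma$ of order $64$ and an action of $\Gamma$ on the closed orientable surface of genus $5$ that has no strongly algebraic model. In every dimension $d\ge 5$ there is a closed connected manifold with effective $\Gamma$-action that has no algebraic model at all. The obstruction is a class in $H^2(B\Gamma;\mathbb F_2)$ that vanishes on all principal $\Gamma$-bundles over tori and Klein bottles but not on a bundle over the connected sum of three projective planes.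
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a compact Lie group. A \emph{$G$-module} is a finite-dimensional real representation of $G$; we always fix an invariant inner product, so that $G$ acts orthogonally. A \emph{real algebraic $G$-variety} is a $G$-invariant subset $X$ of a $G$-module $\Omega\cong\mathbb R^N$ that is the set of common zeros of finitely many polynomials. Let $I(X)\subset\mathbb R[x_1,\dots,x_N]$ be the ideal of all polynomials that vanish on $X$. The variety $X$ is \emph{nonsingular of dimension $d$} if near each of its points it is a smooth $d$-dimensional submanifold of $\Omega$ and the Jacobian matrix of a set of generators of $I(X)$ has rank $N-d$ there. An \emph{algebraic model} of a closed smooth $G$-manifold $M$ is a nonsingular real algebraic $G$-variety that is equivariantly diffeomorphic to $M$.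

To say when a vector bundle over a model is algebraic, identify a linear subspace with the orthogonal projection onto it. For a $G$-module $\Xi$, the Grassmannian
\[
\mathrm{Gr}_k(\Xi)=\{p\in\mathrm{End}(\Xi): p^2=p=p^t,\ \operatorname{tr}p=k\}
\]
is a real algebraic $G$-variety under conjugation, and the canonical $G$-vector bundle over it has fiber $\operatorname{im}p$ at $p$. A map defined on $X$ is \emph{entire rational} if its coordinates are quotients of polynomials whose denominators have no zeros on $X$. A $G$-vector bundle over $X$ is \emph{strongly algebraic} if it is isomorphic to the pullback of the canonical bundle under an entire rational $G$-map $X\to\mathrm{Gr}_k(\Xi)$, for some $\Xi$. An algebraic model is a \emph{strongly algebraic model} if all $G$-vector bundles over it are strongly algebraic.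

These definitions ask for polynomial versions of two things that exist in the smooth category. Let $G$ be finite, and let it permute the factors of $(\mathbb R^n)^G$. An embedding $j\colon M\to\mathbb R^n$ gives the equivariant embedding $x\mapsto(j(g^{-1}x))_{g\in G}$ into this module. The same formula, applied to a fiberwise injective linear map $j$ from a $G$-vector bundle to $\mathbb R^n$, gives a smooth classifying $G$-map to a Grassmannian. In dimension $0$ nothing more is needed: a finite $G$-set sits in its permutation module as a nonsingular variety, and every map defined on a finite set is polynomial. It is natural to expect that the smooth data can always be made algebraic, and this is the conjecture stated in \cite{cyclic}.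

\begin{quote}
\textbf{Conjecture.} Let $G$ be a compact Lie group. Then every closed smooth $G$-manifold has a strongly algebraic model.
\end{quote}

The conjecture holds when $G$ is trivial (Benedetti--Tognoli), when $G$ is the product of a group of odd order with a $2$-torus $(\mathbb Z/2)^k$, and when $G$ is finite cyclic. We show that it is false in general.

\begin{theorem}\label{thm:surface}
There are a group $\Gamma$ of order $64$, a closed connected surface $F$ of genus $5$ with a smooth $\Gamma$-action, and three real $\Gamma$-line bundles $L_1,L_2,L_3$ over $F$ such that no algebraic model of $F$ has $L_1,L_2,L_3$ all strongly algebraic. Hence $F$ has no strongly algebraic model, and the conjecture is false.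
\end{theorem}

\begin{theorem}\label{thm:higher}
Let $\Gamma$ be the group of Theorem~\ref{thm:surface}.
\begin{enumerate}
\item[(1)] For every $d\ge2$ there is a closed connected $d$-dimensional $\Gamma$-manifold without a strongly algebraic model.
\item[(2)] For every $d\ge5$ there is a closed connected $d$-manifold with an effective $\Gamma$-action that has no algebraic model at all.
\item[(3)] Let $G$ be a compact Lie group with a continuous surjective homomorphism onto $\Gamma$. Then \textup{(1)} holds for $G$, and \textup{(2)} holds for $G$ with the word ``effective'' omitted.
\end{enumerate}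
\end{theorem}

The group $\Gamma$ is a $2$-group that has elements of order $4$ and maps onto $(\mathbb Z/2)^3$, so it is on none of the lists above. It acts on $F$ through the quotient $(\mathbb Z/2)^3$. By the result quoted for $2$-tori, $F$ therefore has an algebraic model, and in Theorem~\ref{thm:surface} the obstruction lies in the bundles. We do not determine which compact Lie groups satisfy the conjecture.

The proof passes to complex points. A model, divided by the group, becomes the real locus $\Sigma$ of a smooth projective complex surface $S$ with complex conjugation $\sigma$. The quotient by $\sigma$ of the complement of $\Sigma$ is a $4$-manifold that provides a null-bordism, and a characteristic class that extends over this $4$-manifold must vanish on $\Sigma$. Section~\ref{sec:curves} carries out this argument for curves, where it shows which two properties the group must have. Sections~\ref{sec:group} and~\ref{sec:surface} construct $\Gamma$, $F$ and the $L_i$. Section~\ref{sec:obstruction} proves the obstruction, Proposition~\ref{prop:obstruction}, from which Sections~\ref{sec:complexify} and~\ref{sec:higher} deduce the two theorems.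

All cohomology has coefficients in $\mathbb F_2$, and $[B]$ is the mod $2$ fundamental class of a closed manifold $B$. Actions are left actions. For a finite group $\Gamma$, a \emph{principal $\Gamma$-bundle} is a covering $E\to B$ with a free $\Gamma$-action whose orbits are the fibers.

\section{The argument for curves}\label{sec:curves}

We first record the local structure of complex conjugation.

\begin{lemma}\label{lem:conj}
Let $\sigma$ be an antiholomorphic involution of a complex manifold $S$ of dimension $d$, and let $y\in S^\sigma$. There are holomorphic coordinates centered at $y$ in which $\sigma$ is complex conjugation on $\mathbb C^d$. Consequently $S^\sigma$ is a real $d$-dimensional submanifold, $d\sigma=-1$ on its normal bundle, and a holomorphic function near $y$ that vanishes on a neighborhood of $y$ in $S^\sigma$ vanishes on a neighborhood of $y$ in $S$.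
\end{lemma}

\begin{proof}
The differential $d\sigma_y$ is an antilinear involution of $T_yS$, so $T_yS$ is the complexification of its fixed subspace. Choose coordinates $\zeta$ centered at $y$ such that $d\zeta_y$ maps this subspace to $\mathbb R^d$. Then $w=\frac12(\zeta+\overline{\zeta\circ\sigma})$ is holomorphic, $dw_y=d\zeta_y$, and $w\circ\sigma=\bar w$. In the coordinates $w$ the fixed set is $\mathbb R^d$, and the Taylor coefficients of a holomorphic function at $0$ are determined by its restriction to $\mathbb R^d$.
\end{proof}

Let $S$ be a compact Riemann surface with an antiholomorphic involution $\sigma$, so that $\Sigma=S^\sigma$ is a disjoint union of circles. Let $\tilde S\to S$ be an unbranched double cover with deck transformation $n$, and suppose that $\sigma$ lifts to an involution of $\tilde S$, again called $\sigma$, that commutes with $n$ and fixes every point over $\Sigma$. In other words, real points have real preimages. We claim that \emph{the cover is connected over an even number of circles of $\Sigma$}.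

By Lemma~\ref{lem:conj}, $Q=S/\sigma$ is a compact surface with boundary $\Sigma$. The involution $n$ acts freely on $\tilde S/\sigma$: if $n\tilde y=\sigma\tilde y$, then $\tilde y$ lies over $\Sigma$, so $\sigma\tilde y=\tilde y$ and $n\tilde y=\tilde y$, which is impossible. Thus $\tilde S/\sigma\to Q$ is a double cover. Its class $b\in H^1(Q)$ evaluates to $0$ on $[\partial Q]=[\Sigma]$, and this value is the number of circles in question, modulo $2$. For instance, with $\sigma(\zeta)=\bar\zeta$, the cover $\mathbb C/(\mathbb Z+i\mathbb Z)\to\mathbb C/(\frac12\mathbb Z+i\mathbb Z)$ is connected over both real circles $\operatorname{Im}\zeta=0$ and $\operatorname{Im}\zeta=\frac12$.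

So algebraic geometry restricts the covers that real loci can carry. Yet the antipodal action of $\mathbb Z/2$ on a circle, whose orbit map is a connected double cover of one circle, does have an algebraic model. The argument can break down in two ways.

\begin{example}[Branching at nonreal points]\label{ex:branch}
The complex points of $x^2+y^2=1$ form a copy of $\mathbb C^*$ with coordinate $\zeta=x+iy$, in which $\sigma(\zeta)=1/\bar\zeta$ and the antipodal map is $\zeta\mapsto-\zeta$. The quotient map $\zeta\mapsto\zeta^2$ compactifies to a cover of $S=\mathbb P^1$ branched over $0$ and $\infty$. Here $Q$ is a disc, $b$ is defined only on the punctured disc, and $b$ is nonzero on a small loop around the puncture.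
\end{example}

\begin{example}[Twisted real points]\label{ex:twist}
Let $\tau=\frac{1+i}2$, $\tilde S=\mathbb C/(\mathbb Z+\tau\mathbb Z)$, $\sigma(\zeta)=\bar\zeta$ and $n(\zeta)=\zeta+\frac12$. The real locus of $\tilde S$ is the single circle $\operatorname{Im}\zeta=0$, and $n$ rotates it. The quotient $S=\mathbb C/(\frac12\mathbb Z+\frac i2\mathbb Z)$ has a second real circle, $\operatorname{Im}\zeta=\frac14$. Over it $\bar\zeta=\zeta-\frac i2=\zeta+\frac12-\tau$, that is, $\sigma\tilde y=n\tilde y$. The cover is unbranched, but the quotient has real points that are not images of real points.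
\end{example}

An obstruction must survive both phenomena, whatever the model is. Replace $\mathbb Z/2$ by a finite group $\Gamma$ and $b$ by the characteristic class of a principal $\Gamma$-bundle that is defined by a class $\beta\in H^*(B\Gamma)$.

\emph{Branching.} For curves, $\beta\in H^1(B\Gamma)=\mathrm{Hom}(\Gamma,\mathbb F_2)$, and $b$ extends across a branch point if and only if it vanishes on a loop around it. To exclude all branching, $\beta$ would have to vanish on every element of $\Gamma$, so $\beta=0$ and the argument gives nothing. For surfaces, $\beta\in H^2(B\Gamma)$, the branch locus is a complex curve, and the test objects are the circle bundles over loops in that curve: tori and Klein bottles. A class in $H^2(B\Gamma)$ can vanish on all of these and still be nonzero on another closed surface.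

\emph{Twisted real points.} If $\sigma\tilde y=n\tilde y$ with $n\in\Gamma$ and $\Gamma$ acts freely, then $n^2=1$. A nontrivial $2$-group has elements of order $2$, so this cannot be ruled out by group theory alone. We take a group whose elements of order $2$ all lie in a central subgroup $A\cong(\mathbb Z/2)^r$, let $A$ act trivially on the manifold, and encode the $A$-part of the cover as the set of unit vectors in $r$ line bundles. In the complexification of a real line, the solutions of $v\cdot v=1$ are real, and this excludes twisting by elements of $A$. This is how the line bundles $L_i$ enter.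

\section{A group of order 64}\label{sec:group}

\subsection*{Characteristic classes of principal bundles}
Let $\Gamma$ be a finite group and $\beta\in H^2(B\Gamma)$. For a principal $\Gamma$-bundle $E\to B$, let $\beta(E)\in H^2(B)$ be the pullback of $\beta$ under a classifying map $B\to B\Gamma$. This class is natural: a $\Gamma$-map $E'\to E$ that covers $h\colon B'\to B$ identifies $E'$ with $h^*E$, and $\beta(E')=h^*\beta(E)$.

\begin{definition}
The class $\beta$ \emph{vanishes on tori and Klein bottles} if $\beta(E)=0$ for every principal $\Gamma$-bundle $E$ over the torus or the Klein bottle.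
\end{definition}

Over a connected base, fix $e_0\in E$. The \emph{monodromy} $\mu\colon\pi_1(B)\to\Gamma$ is defined by the rule that the lift of a loop $c$ starting at $e_0$ ends at $\mu(c)e_0$. It is a homomorphism, every homomorphism occurs, and $E$ is connected if and only if $\mu$ is onto. Recall that $H^2(B\Gamma)$ is the group cohomology $H^2(\Gamma;\mathbb F_2)$, which classifies central extensions $1\to\mathbb Z/2\to\hat\Gamma\to\Gamma\to1$, the zero class corresponding to the split extension. Let $\beta$ be the class of such an extension and let $B$ be a closed connected surface other than $S^2$ and $\mathbb{RP}^2$. Then $B$ is aspherical, so $H^2(B)=H^2(\pi_1(B);\mathbb F_2)$, and $\beta(E)=\mu^*\beta$ is the class of the extension of $\pi_1(B)$ pulled back along $\mu$. A splitting of that extension is the same as a lift of $\mu$. Hence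
\begin{equation}\label{eq:lift}
\beta(E)=0\quad\Longleftrightarrow\quad\mu\text{ lifts to a homomorphism }\pi_1(B)\to\hat\Gamma .
\end{equation}

\subsection*{Squares and commutators as symmetric matrices}
Surface groups are presented by one relator built from squares and commutators. We start from a group in which squares and commutators are recorded by matrices, so that the rank of a matrix measures how many generators a relator needs.

Let $V=\mathbb F_2^3$ with standard basis $e_1,e_2,e_3$, let $\mathrm{Sym}$ be the $6$-dimensional space of symmetric $3\times3$ matrices over $\mathbb F_2$, and let $E_{ij}$ be the matrix units. Define the bilinear map $f\colon V\times V\to\mathrm{Sym}$ by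
\[
f(u,v)=\sum_iu_iv_iE_{ii}+\sum_{i<j}u_iv_j(E_{ij}+E_{ji}).
\]
Comparing entries gives $f(u,u)=uu^t$ and $f(u,v)+f(v,u)=uv^t+vu^t$. Let $\Gamma_0=V\times\mathrm{Sym}$ with
\[
(u,s)(v,t)=(u+v,\ s+t+f(u,v)).
\]
The product is associative because $f(u,v)+f(u+v,w)=f(v,w)+f(u,v+w)$; the unit is $(0,0)$, and $(u,s)^{-1}=(u,s+f(u,u))$. The subgroup $\mathrm{Sym}=0\times\mathrm{Sym}$ is central, and we write it additively. The products $(u,s)(v,t)$ and $(v,t)(u,s)$ differ by the central element $f(u,v)+f(v,u)$. Therefore, with $[g,h]=ghg^{-1}h^{-1}$,
\begin{equation}\label{eq:squares}
(u,s)^2=uu^t,\qquad [(u,s),(v,t)]=uv^t+vu^t .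
\end{equation}

A product of three squares can equal the identity matrix $z=\sum_ie_ie_i^t$, which has rank $3$. The relators of the torus and the Klein bottle involve two generators and produce matrices of rank at most $2$. So we kill $z$, and the extension that remembers $z$ will tell these surfaces apart. Only the distinction between rank $3$ and smaller rank matters, so we may kill a whole subspace of $\mathrm{Sym}$ whose nonzero elements are invertible. Such a subspace has dimension at most $3$, since $s\mapsto se_1$ is injective on it, and dimension $3$ is attained. Let
\[
T=\begin{pmatrix}0&1&0\\1&0&1\\0&1&1\end{pmatrix}.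
\]
Expanding along the first row, the characteristic polynomial is $\lambda(\lambda^2+\lambda+1)+(\lambda+1)=\lambda^3+\lambda^2+1$. This cubic has no root in $\mathbb F_2$ and is therefore irreducible. So $\Lambda=\mathbb F_2[T]=\mathrm{span}(z,T,T^2)$ is a field with $8$ elements. It lies in $\mathrm{Sym}$, because powers of a symmetric matrix are symmetric, and \emph{every nonzero element of $\Lambda$ has rank $3$}. Put $\Lambda_0=\mathrm{span}(T,T^2)$ and
\[
\Gamma=\Gamma_0/\Lambda,\qquad\hat\Gamma=\Gamma_0/\Lambda_0,\qquad A=\mathrm{Sym}/\Lambda\cong(\mathbb Z/2)^3,\qquad W=\Gamma/A=V .
\]
Then $|\Gamma|=2^{3+6-3}=64$. Since $z\notin\Lambda_0$, we have a central extension $1\to\langle z\rangle\to\hat\Gamma\to\Gamma\to1$ by $\mathbb Z/2$. Let $\beta\in H^2(B\Gamma)$ be its class.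

\begin{lemma}\label{lem:group}
\begin{enumerate}
\item[(i)] The subgroup $A$ is central in $\Gamma$ and contains all elements of order $2$.
\item[(ii)] The class $\beta$ vanishes on tori and Klein bottles.
\item[(iii)] Let $\Sigma$ be the connected sum of three copies of $\mathbb{RP}^2$, with $\pi_1(\Sigma)=\langle c_1,c_2,c_3\mid c_1^2c_2^2c_3^2\rangle$. Then $c_i\mapsto x_i=(e_i,0)$ defines a surjection $\pi_1(\Sigma)\to\Gamma$, and the corresponding connected principal $\Gamma$-bundle $\tilde F\to\Sigma$ satisfies $\langle\beta(\tilde F),[\Sigma]\rangle=1$.
\end{enumerate}
\end{lemma}

\begin{proof}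
(i) An element outside $A$ is represented by $(u,s)$ with $u\ne0$. Its square $uu^t$ has rank $1$, so it does not lie in $\Lambda$ and is nontrivial in $\Gamma$.

(ii) The torus and the Klein bottle have fundamental groups $\langle a,b\mid bab^{-1}a^{-1}\rangle$ and $\langle a,b\mid bab^{-1}a\rangle$. Given a monodromy homomorphism, choose $g,h\in\Gamma_0$ that represent the images of $a,b$, and let $u,v\in V$ be their first components. By \eqref{eq:squares}, the relators evaluate in $\Gamma_0$ to
\[
[h,g]=uv^t+vu^t\qquad\text{and}\qquad hgh^{-1}g=[h,g]\,g^2=uv^t+vu^t+uu^t .
\]
The columns of either matrix lie in $\mathrm{span}(u,v)$, so its rank is at most $2$. The relevant matrix lies in $\Lambda$, because the relator is trivial in $\Gamma$. Hence it is zero, and the monodromy lifts to $\Gamma_0$ and so to $\hat\Gamma$. Now apply \eqref{eq:lift}.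

(iii) In $\Gamma_0$ we have $x_1^2x_2^2x_3^2=E_{11}+E_{22}+E_{33}=z\in\Lambda$, so the homomorphism to $\Gamma$ is well defined. The subgroup of $\Gamma_0$ generated by the $x_i$ maps onto $V$ and contains the squares $E_{ii}$ and the commutators $E_{ij}+E_{ji}$, which span $\mathrm{Sym}$; so it is all of $\Gamma_0$. The lifts to $\hat\Gamma$ of the image of $c_i$ are $x_i$ and $x_iz$, and both have the same square because $z$ is central of order $2$. Thus the relator evaluates to $z\ne1$ for every choice of lifts. By \eqref{eq:lift}, $\beta(\tilde F)$ is the nonzero element of $H^2(\Sigma)=\mathbb F_2$.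
\end{proof}

\section{The surface and the line bundles}\label{sec:surface}

The group $\Gamma$ acts freely on $\tilde F$, but this action is exposed to twisted real points. As planned, we divide by $A$. Let $F=\tilde F/A$, with $\Gamma$ acting through $W$. The action of $W=(\mathbb Z/2)^3$ on $F$ is free and smooth, and $F/W=\Sigma$. The surface $F$ is the connected cover with monodromy $c_i\mapsto e_i$. Each $c_i$ reverses orientation, so the orientation character of $\Sigma$ is this monodromy followed by the sum of the coordinates; it vanishes on $\pi_1(F)$, and $F$ is orientable. The Euler characteristic of $F$ is $8\cdot(-1)=-8$, so $F$ has genus $5$.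

For a character $\chi\colon A\to\{\pm1\}$, let $L_\chi$ be the quotient of $\tilde F\times\mathbb R$ by the relation $(ay,t)\sim(y,\chi(a)t)$, $a\in A$, with the action $\gamma[y,t]=[\gamma y,t]$. The action is well defined because $A$ is central. So $L_\chi$ is a smooth real $\Gamma$-line bundle over $F$ with invariant norm $|[y,t]|=|t|$, and $A$ acts on its fibers by $\chi$, since $a[y,t]=[ay,t]=[y,\chi(a)t]$. Fix a basis $\chi_1,\chi_2,\chi_3$ of $\mathrm{Hom}(A,\{\pm1\})$ and put $L_i=L_{\chi_i}$. These three bundles recover what was lost in passing from $\tilde F$ to $F$.

\begin{lemma}\label{lem:recover}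
Let $F'$ be a $\Gamma$-space and let $L_1',L_2',L_3'$ be real $\Gamma$-line bundles over $F'$ with invariant norms. Suppose there is a $\Gamma$-homeomorphism $F'\cong F$ covered by isomorphisms of $\Gamma$-line bundles $L_i'\cong L_i$. Then the space of tuples $(x,v_1,v_2,v_3)$ with $x\in F'$ and $v_i\in L'_{i,x}$ a unit vector is $\Gamma$-homeomorphic to $\tilde F$.
\end{lemma}

\begin{proof}
If $\psi_i\colon L_i'\to L_i$ is the given isomorphism, then $v\mapsto\psi_i(v)/|\psi_i(v)|$ is an equivariant homeomorphism of unit sphere bundles. So we may take $F'=F$ and $L_i'=L_i$. Send $y\in\tilde F$ to its image in $F$ together with the unit vectors $[y,1]\in L_i$. This is an equivariant map of finite coverings of $F$. On the fiber through $y$ it sends $ay$ to the triple $(\chi_i(a)[y,1])_i$, which is a bijection because $(\chi_1,\chi_2,\chi_3)\colon A\to\{\pm1\}^3$ is an isomorphism. A map of coverings that is bijective on fibers is a homeomorphism.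
\end{proof}

\section{The obstruction}\label{sec:obstruction}

In this section $\Gamma$ is any finite group, $A\subset\Gamma$ is a central elementary abelian $2$-subgroup, $\chi_1,\dots,\chi_r$ is a basis of $\mathrm{Hom}(A,\{\pm1\})$, and $W=\Gamma/A$. For a module $\Xi$, let $\sigma$ denote complex conjugation on $\Xi\otimes\mathbb C$ and let $v\cdot w$ be the complex bilinear extension of the inner product; it is invariant under the group and satisfies $\sigma v\cdot\sigma w=\overline{v\cdot w}$. An \emph{algebraic subbundle} of rank $k$ of $Y\times\mathbb C^m$ is a subset whose fibers are, Zariski locally on $Y$, spanned by $k$ regular maps to $\mathbb C^m$ that are linearly independent at each point.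

The following definition lists what the complexification of a model provides.

\begin{definition}\label{def:datum}
An \emph{admissible datum} $(Y,\mathcal L_1,\dots,\mathcal L_r)$ consists of
\begin{enumerate}
\item[(a)] a Zariski locally closed subset $Y\subset\Omega_0\otimes\mathbb C$, where $\Omega_0$ is a $W$-module, that is smooth of pure dimension $2$ and invariant under $W$ and $\sigma$, such that $Y^\sigma$ is compact and $W$ acts freely on $Y^\sigma$; the group $\Gamma$ acts on $Y$ through $W$;
\item[(b)] algebraic line subbundles $\mathcal L_i\subset Y\times(\Xi_i\otimes\mathbb C)$, where the $\Xi_i$ are $\Gamma$-modules, that are invariant under $\Gamma$ and $\sigma$ and on whose fibers $A$ acts by $\chi_i$.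
\end{enumerate}
For $x\in Y^\sigma$ the line $\mathcal L_{i,x}$ is $\sigma$-invariant, hence the complexification of a real line in $\Xi_i$. These real lines form the \emph{real part} of $\mathcal L_i$, a $\Gamma$-line bundle over $Y^\sigma$. Put $\Sigma_Y=Y^\sigma/W$, a closed surface by Lemma~\ref{lem:conj}, and
\[
\tilde F_Y=\{(x,v_1,\dots,v_r): x\in Y^\sigma,\ v_i\in\mathcal L_{i,x}\text{ a real unit vector}\}.
\]
\end{definition}

\begin{proposition}\label{prop:obstruction}
Assume that $A$ contains all elements of order $2$ of $\Gamma$, and let $(Y,\mathcal L_1,\dots,\mathcal L_r)$ be an admissible datum. Then $\tilde F_Y\to\Sigma_Y$ is a principal $\Gamma$-bundle, and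
\[
\langle\beta(\tilde F_Y),[\Sigma_Y]\rangle=0
\]
for every $\beta\in H^2(B\Gamma)$ that vanishes on tori and Klein bottles.
\end{proposition}

\begin{proof}
We may assume $Y^\sigma\ne\emptyset$. Steps 1 and 2 extend the bundle $\tilde F_Y\to\Sigma_Y$ to a bundle $\tilde Y\to S^\circ$ over a complex surface with real locus $\Sigma_Y$. Step 3 compactifies $S^\circ$. Step 4 divides by $\sigma$ and extends the characteristic class across the points at infinity. Step 5 evaluates it on a boundary.

\medskip\noindent\emph{Step 1: a principal bundle over a complex surface.}
At nonreal points $W$ may have fixed points, and the line $\mathcal L_{i,x}$ may be isotropic, with no vector satisfying $v\cdot v=1$. Remove from $Y$ the fixed sets of all $w\in W\setminus\{1\}$ and the points at which some $\mathcal L_{i,x}$ is isotropic. The removed set is Zariski closed in $Y$: if $e$ is a local regular frame of $\mathcal L_i$, the isotropic locus is given by $e\cdot e=0$. It is invariant under $\Gamma$ and $\sigma$. It contains no real point, because $W$ acts freely on $Y^\sigma$ and the inner product is positive definite on real lines. What remains is an admissible datum with the same $\tilde F_Y$, so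 we may assume that nothing was removed. Let
\[
\tilde Y=\{(x,v_1,\dots,v_r):x\in Y,\ v_i\in\mathcal L_{i,x},\ v_i\cdot v_i=1\}.
\]
Locally $v_i=t\,e(x)$ with $t^2\,(e\cdot e)(x)=1$, so $\tilde Y\to Y$ is a covering, and $A\cong\{\pm1\}^r$ acts simply transitively on its fibers. The group $\Gamma$ and the involution $\sigma$ act on $\tilde Y$ and commute. The action of $\Gamma$ is free: an element with a fixed point lies in $A$, since $W$ acts freely on $Y$, and is then trivial. So $\tilde Y\to S^\circ$ is a principal $\Gamma$-bundle, where $S^\circ=Y/W=\tilde Y/\Gamma$.

We need $S^\circ$ as a variety defined over $\mathbb R$. Recall the quotient of a complex affine variety $\bar Y$ by a finite group $W$. The ring $\mathbb C[\bar Y]^W$ is finitely generated. Generators $g_1,\dots,g_m$ define a finite morphism $g$ from $\bar Y$ onto a closed subvariety of $\mathbb C^m$, whose fibers are the $W$-orbits and which is closed in the Zariski and the Euclidean topology. At a smooth point with trivial stabilizer, $g$ is \'etale and the image point is smooth. Apply this to the Zariski closure $\bar Y$ of $Y$. Since $\bar Y$ is $\sigma$-invariant, $\mathbb C[\bar Y]=R\otimes\mathbb C$, where $R$ is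 the ring of restrictions of real polynomials, and $\mathbb C[\bar Y]^W=R^W\otimes\mathbb C$. Choose the $g_j$ in $R^W$. Then $g\sigma=\sigma g$, and $g(\bar Y)$ is defined over $\mathbb R$. The set $g(Y)$ is Zariski open in $g(\bar Y)$, because its complement is the image of the closed invariant set $\bar Y\setminus Y$, and $g(Y)$ is smooth of pure dimension $2$. We identify $S^\circ$ with $g(Y)$. Complex conjugation on $S^\circ$ is the involution induced by $\sigma$.

\medskip\noindent\emph{Step 2: $(S^\circ)^\sigma=\Sigma_Y$, and $\sigma$ is the identity on $\tilde Y|_{\Sigma_Y}=\tilde F_Y$.}
This step excludes twisted real points. Let $\tilde y=(x,v_1,\dots,v_r)$ lie over a $\sigma$-fixed point of $S^\circ$. Then $\sigma\tilde y=n\tilde y$ for some $n\in\Gamma$, and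
\[
\tilde y=\sigma(n\tilde y)=n\sigma\tilde y=n^2\tilde y ,
\]
so $n^2=1$. By hypothesis $n\in A$, which acts trivially on $Y$; hence $\sigma x=x$. Conversely, the image of $Y^\sigma$ is fixed by $\sigma$. The map $Y^\sigma/W\to S^\circ$ is a continuous injection of a compact space into a Hausdorff space, so it is a homeomorphism onto $(S^\circ)^\sigma$. We write $\Sigma$ for this surface.

If $x\in Y^\sigma$, write $v_i=\lambda e$ with $e\in\mathcal L_{i,x}$ a real unit vector. Then $\lambda^2=1$, so $v_i$ is real. Hence $\tilde Y|_\Sigma=\tilde F_Y$. This proves the first assertion of the proposition and shows that $\sigma$ acts on $\tilde Y|_\Sigma$ as the identity.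

\medskip\noindent\emph{Step 3: compactification without new real points.}
Take the closure of $S^\circ$ in $\mathbb P^m$ and resolve its singularities over $\mathbb R$ by Hironaka's theorem; the resolution is an isomorphism over the smooth locus. We obtain a smooth projective surface $S$ defined over $\mathbb R$, possibly disconnected, that contains $S^\circ$ as a dense Zariski open $\sigma$-invariant subset. Let $D=S\setminus S^\circ$, a closed $\sigma$-invariant algebraic subset of dimension at most $1$.

We claim that $D^\sigma=\emptyset$. Since $\Sigma=S^\sigma\cap S^\circ$ is compact, $D^\sigma=S^\sigma\setminus\Sigma$ is open in $S^\sigma$. If $y\in D^\sigma$, choose a holomorphic function near $y$ that vanishes on $D$ but not identically near $y$. It vanishes on a neighborhood of $y$ in $S^\sigma$, which contradicts Lemma~\ref{lem:conj}. So $S^\sigma=\Sigma$, and $\sigma$ acts freely on $S\setminus\Sigma\supset D$.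

\medskip\noindent\emph{Step 4: extending the class across $D$.}
Let $Q^\circ=(S\setminus\Sigma)/\sigma$, a smooth $4$-manifold. The group $\Gamma\times\langle\sigma\rangle$ acts freely on $\tilde Y|_{S^\circ\setminus\Sigma}$, because a point with $\gamma\sigma\tilde y=\tilde y$ lies over $(S^\circ)^\sigma=\Sigma$. Hence
\[
E=(\tilde Y|_{S^\circ\setminus\Sigma})/\sigma\ \longrightarrow\ (S^\circ\setminus\Sigma)/\sigma=Q^\circ\setminus(D/\sigma)
\]
is a principal $\Gamma$-bundle. Put $b^\circ=\beta(E)$. The bundle $E$ may be branched along $D/\sigma$, and we have no control over this branching. We show that the class $b^\circ$ nevertheless is the restriction of a class $b\in H^2(Q^\circ)$.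

Let $D_0\subset D$ be the finite $\sigma$-invariant set of singular and isolated points of $D$. Put $Q'=Q^\circ\setminus(D_0/\sigma)$ and $D'=(D\setminus D_0)/\sigma$. Then $D'$ is a closed subset and a $2$-dimensional submanifold of $Q'$, and $Q'\setminus D'=Q^\circ\setminus(D/\sigma)$. Finitely many points are no obstacle: by excision $H^3(Q^\circ,Q')$ is a sum of copies of $H^3(\mathbb R^4,\mathbb R^4\setminus0)=0$, so $H^2(Q^\circ)\to H^2(Q')$ is onto. It remains to extend $b^\circ$ to $Q'$. By the exact sequence
\[
H^2(Q')\longrightarrow H^2(Q'\setminus D')\xrightarrow{\ \delta\ }H^3(Q',Q'\setminus D')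
\]
we must show $\delta b^\circ=0$.

Let $\mathbb D\to D'$ be a closed tubular neighborhood of $D'$ in $Q'$, a disc bundle with boundary circle bundle $\mathbb S$. Recall the Thom isomorphism: with $\mathbb F_2$-coefficients, and with no orientability assumption, cup product with the Thom class gives an isomorphism $\Phi\colon H^1(D')\to H^3(\mathbb D,\mathbb S)$ that is natural under pullback of disc bundles. By excision, $H^3(Q',Q'\setminus D')\cong H^3(\mathbb D,\mathbb D\setminus D')\cong H^3(\mathbb D,\mathbb S)$, and $\delta b^\circ$ corresponds to $\delta(b^\circ|_{\mathbb S})$. Let $\kappa\in H^1(D')$ be the class with $\Phi(\kappa)=\delta(b^\circ|_{\mathbb S})$. Since $H^1(D')=\mathrm{Hom}(H_1(D';\mathbb Z),\mathbb F_2)$ and $H_1(D';\mathbb Z)$ is generated by loops, it suffices to show $c^*\kappa=0$ for every loop $c\colon S^1\to D'$.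

Let $\mathbb D_c=c^*\mathbb D$ and $\mathbb S_c=c^*\mathbb S$, and let $j\colon\mathbb S_c\to\mathbb S\subset Q'\setminus D'$ be the natural map. The surface $\mathbb S_c$ is the mapping torus of an element of $O(2)$ acting on the circle, so it is a torus or a Klein bottle. By hypothesis $j^*b^\circ=\beta(j^*E)=0$. By naturality of $\delta$ and of the Thom isomorphism, $\Phi_c(c^*\kappa)=\delta(j^*b^\circ)=0$ in $H^3(\mathbb D_c,\mathbb S_c)$. As $\Phi_c$ is injective, $c^*\kappa=0$.

\medskip\noindent\emph{Step 5: evaluation on the boundary.}
For curves, $\Sigma$ was the boundary of $S/\sigma$. Now $\Sigma$ has codimension $2$ in $S$. We cut out a neighborhood of $\Sigma$, which leaves a $3$-dimensional boundary, and make up the missing degree with the class of the double cover defined by $\sigma$.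

Choose a $\sigma$-invariant Riemannian metric on $S$, and let $\nu$ be the normal bundle of $\Sigma$, on which $d\sigma=-1$. As $\Sigma$ is compact and disjoint from the closed set $D$, the exponential map on short vectors of $\nu$ gives a closed tubular neighborhood $\mathcal N\subset S^\circ$ on which $\sigma$ corresponds to $-1$. Then $Q=(S\setminus\operatorname{int}\mathcal N)/\sigma\subset Q^\circ$ is a compact $4$-manifold. Its boundary $P=\partial\mathcal N/\sigma$ is a circle bundle $\pi\colon P\to\Sigma$ with fibers $S^1/\pm1$. Let $\omega\in H^1(Q)$ be the class of the double cover $S\setminus\operatorname{int}\mathcal N\to Q$. It is nonzero on each fiber of $\pi$, because $S^1\to S^1/\pm1$ is a connected double cover.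

We claim $E|_P\cong\pi^*\tilde F_Y$. Let $\rho_t$ be the radial contraction of $\mathcal N$, with $\rho_1=\mathrm{id}$ and $\rho_0\colon\mathcal N\to\Sigma$ the projection; it commutes with $\sigma$. Lifting the paths $t\mapsto\rho_t(x)$, from $t=1$ to $t=0$, to the covering $\tilde Y|_{\mathcal N}$ gives a continuous map $\varphi\colon\tilde Y|_{\mathcal N}\to\tilde F_Y$ over $\rho_0$. The image of such a lift under $\gamma\in\Gamma$ or under $\sigma$ is again such a lift, so by uniqueness of lifts $\varphi$ commutes with $\Gamma$ and $\sigma$. By Step 2, $\varphi(\sigma\tilde y)=\sigma\varphi(\tilde y)=\varphi(\tilde y)$. So $\varphi$ induces a $\Gamma$-map $E|_P=(\tilde Y|_{\partial\mathcal N})/\sigma\to\tilde F_Y$ over $\pi$, which proves the claim. Since $P$ is disjoint from $D/\sigma$, we get $b|_P=b^\circ|_P=\pi^*\alpha$ with $\alpha=\beta(\tilde F_Y)\in H^2(\Sigma)$.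

Next, $\langle\pi^*\alpha\cup\omega,[P]\rangle=\langle\alpha,[\Sigma]\rangle$ for every $\alpha\in H^2(\Sigma)$. Both sides are additive in $\alpha$, and $H^2(\Sigma)$ is spanned by the classes $\alpha_\Delta$ that come from the generator $\theta$ of $H^2(\Sigma,\Sigma\setminus\operatorname{int}\Delta)\cong H^2(\Delta,\partial\Delta)$, for embedded discs $\Delta$. Such a class has $\langle\alpha_\Delta,[\Sigma]\rangle=1$. Over $\Delta$ the bundle is $\Delta\times S^1$, and $\pi^*\alpha_\Delta\cup\omega$ comes from the cross product of $\theta$ with $\omega|_{S^1}\neq0$. This is the generator of $H^3(\Delta\times S^1,\partial\Delta\times S^1)$, so the left side is also $1$.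

Finally, $b\cup\omega$ is defined on $Q$ and $P=\partial Q$. Therefore
\[
0=\langle b\cup\omega,[P]\rangle=\langle\pi^*\alpha\cup\omega,[P]\rangle=\langle\alpha,[\Sigma]\rangle=\langle\beta(\tilde F_Y),[\Sigma_Y]\rangle .\qedhere
\]
\end{proof}

\begin{remark}
The hypothesis on elements of order $2$ and the positivity of the inner product are what Step 2 needs; Example~\ref{ex:twist} shows the extra real components that appear otherwise. The hypothesis on $\beta$ is used only in Step 4, and Example~\ref{ex:branch} is the one-dimensional picture of its failure. Tori alone would not do in Step 4: $Q'$ is orientable, since conjugation on $\mathbb C^2$ preserves orientation, but if $\sigma$ maps a component of $D\setminus D_0$ to itself, its image in $D'$ is nonorientable, and an orientation-reversing loop $c$ gives a Klein bottle. Compactness of $Y^\sigma$ keeps $D$ away from the real locus in Steps 3 and 5.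
\end{remark}

From now on $\Gamma$, $A$, $W$, $\chi_i$, $F$ and $L_i$ are those of Sections~\ref{sec:group} and~\ref{sec:surface}.

\begin{corollary}\label{cor:nodatum}
There is no admissible datum $(Y,\mathcal L_1,\mathcal L_2,\mathcal L_3)$ with a $\Gamma$-homeomorphism $Y^\sigma\cong F$ that is covered by isomorphisms of $\Gamma$-line bundles from the real part of $\mathcal L_i$ to $L_i$, $i=1,2,3$.
\end{corollary}

\begin{proof}
Given such a datum, Lemma~\ref{lem:recover} yields a $\Gamma$-homeomorphism $\tilde F_Y\cong\tilde F$, which covers a homeomorphism $\Sigma_Y\cong\Sigma$ of orbit spaces. By Lemma~\ref{lem:group}(i) and (ii), Proposition~\ref{prop:obstruction} applies and gives $\langle\beta(\tilde F),[\Sigma]\rangle=0$. This contradicts Lemma~\ref{lem:group}(iii).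
\end{proof}

\section{Complexification and the proof of Theorem~\ref{thm:surface}}\label{sec:complexify}

It remains to produce admissible data from algebraic models. Let $X\subset\Omega\cong\mathbb R^N$ be a compact nonsingular real algebraic $\Gamma$-variety of dimension $d$, and let $X_{\mathbb C}\subset\Omega\otimes\mathbb C$ be the set of complex zeros of $I(X)$. It is invariant under $\Gamma$ and $\sigma$, and $X_{\mathbb C}^\sigma=X$. The real and imaginary parts of a complex polynomial that vanishes on $X$ lie in $I(X)$. Hence
\begin{equation}\label{eq:persist}
\text{every complex polynomial that vanishes on $X$ vanishes on $X_{\mathbb C}$,}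
\end{equation}
and the ideal of $X_{\mathbb C}$ is $I(X)\otimes\mathbb C$. The variety $X_{\mathbb C}$ may be singular at nonreal points. Let $U$ be the set of points at which $X_{\mathbb C}$ is smooth of dimension $d$. It is Zariski open in $X_{\mathbb C}$ and invariant under $\Gamma$ and $\sigma$.

\begin{lemma}\label{lem:smooth}
We have $U^\sigma=X$, and $T_xU=T_xX\otimes\mathbb C$ for $x\in X$.
\end{lemma}

\begin{proof}
We must show that each $x\in X$ lies in $U$. By nonsingularity there are $f_1,\dots,f_{N-d}\in I(X)$ with independent differentials at $x$. Near $x$ their common complex zero set $Z$ is a $\sigma$-invariant complex $d$-manifold that contains $X_{\mathbb C}$, and $Z^\sigma$ is a real $d$-manifold that contains $X$. As $X$ is also a $d$-dimensional submanifold, it contains a neighborhood of $x$ in $Z^\sigma$. By Lemma~\ref{lem:conj}, each of finitely many generators of $I(X)$ vanishes on a neighborhood of $x$ in $Z$. So $X_{\mathbb C}=Z$ near $x$, and $X_{\mathbb C}$ has dimension $d$ at $x$. Its Zariski tangent space lies in the $d$-dimensional common kernel of the $df_j$. Hence $x$ is a smooth point, and the tangent space is this kernel, which is $T_xX\otimes\mathbb C$.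
\end{proof}

Strongly algebraic line bundles complexify as well. Let $p\colon X\to\mathrm{Gr}_1(\Xi)$ be an entire rational $\Gamma$-map. Write $p=R/q$, where $R$ is a matrix of real polynomials and $q$, the product of the denominators, has no zeros on $X$. Put
\[
U_p=\{x\in U: q(\gamma x)\ne0\text{ for all }\gamma\in\Gamma\},
\]
a Zariski open subset of $U$ that is invariant under $\Gamma$ and $\sigma$ and contains $X$. The identities $p^2=p$, $\operatorname{tr}p=1$ and $p(\gamma x)=\gamma p(x)\gamma^{-1}$ become polynomial identities after clearing denominators; the last, for instance, becomes $q(x)R(\gamma x)=q(\gamma x)\,\gamma R(x)\gamma^{-1}$. By \eqref{eq:persist} they hold on $U_p$. An idempotent of trace $1$ has rank $1$, so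
\[
\mathcal L_p=\{(x,v)\in U_p\times(\Xi\otimes\mathbb C): p(x)v=v\}
\]
is an algebraic line subbundle, framed locally by a nonzero column of $p$. It is invariant under $\Gamma$, and under $\sigma$ because $R$ and $q$ are real. Its real part over $X$ is the line bundle classified by $p$.

\begin{proof}[Proof of Theorem~\ref{thm:surface}]
Suppose that $X\subset\Omega$ is an algebraic model of $F$ over which $L_1,L_2,L_3$ are classified by entire rational $\Gamma$-maps $p_i\colon X\to\mathrm{Gr}_1(\Xi_i)$. Since $A$ acts trivially on $X$, we have $X\subset\Omega^A$, which is a $W$-module. Applying \eqref{eq:persist} to the linear forms that vanish on $\Omega^A$ gives $X_{\mathbb C}\subset\Omega^A\otimes\mathbb C$. Put $Y=U_{p_1}\cap U_{p_2}\cap U_{p_3}$ and $\mathcal L_i=\mathcal L_{p_i}|_Y$. For $a\in A$ the identity $a\,p_i(x)=\chi_i(a)p_i(x)$ holds on $X$, hence on $Y$ by \eqref{eq:persist}, so $A$ acts on $\mathcal L_i$ by $\chi_i$. By Lemma~\ref{lem:smooth}, $Y^\sigma=X\cong F$, which is compact with free $W$-action. Thus $(Y,\mathcal L_1,\mathcal L_2,\mathcal L_3)$ is an admissible datum with $\Omega_0=\Omega^A$, and the real part of $\mathcal L_i$ corresponds to $L_i$. This contradicts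 Corollary~\ref{cor:nodatum}.
\end{proof}

\section{Higher dimensions}\label{sec:higher}

Proposition~\ref{prop:obstruction} concerns surfaces. To use it in dimension $d$, we build manifolds $M$ in which $F$ is a component of the fixed set $M^A$. Two things are gained and one is lost. The fixed set of a model is again algebraic, and the tangent bundle complexifies with no assumption, so line bundles that occur in the normal bundle of $F$ come for free. But $M^A$ has other components, whose contributions could cancel that of $F$. We must single out $F$ by data that are locally constant on the complexified fixed set.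

\subsection*{The manifolds}
Let $\xi=\underline{\mathbb R}\oplus\xi'$, where $\underline{\mathbb R}=F\times\mathbb R$ is the trivial $\Gamma$-line bundle and $\xi'$ is a sum of bundles $L_\chi$ with $\chi\ne1$. Let $\mathrm{pr}\colon M=\mathbb P(\xi)\to F$ be the bundle of lines in $\xi$. It is a closed connected smooth $\Gamma$-manifold of dimension $2+\operatorname{rank}\xi'$. The group $A$ preserves each fiber of $\xi$, and a line is $A$-invariant if and only if it lies in one isotypic summand $\xi_\psi$, the sum of the summands on which $A$ acts by $\psi$. So $M^A$ is the disjoint union of the $\mathbb P(\xi_\psi)$. Among them is the section $F_0=\mathbb P(\underline{\mathbb R})$, which $\mathrm{pr}$ identifies equivariantly with $F$. At a point $\ell\in\mathbb P(\xi_\psi)$ over $x\in F$ there is an exact sequence of $A$-modules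
\begin{equation}\label{eq:tangent}
0\to\mathrm{Hom}(\ell,\xi_x/\ell)\to T_\ell M\to T_xF\to0 .
\end{equation}
So the characters of $A$ on $T_\ell M$ are the trivial character twice and the characters of $\xi_x/\ell$ multiplied by $\psi$. Along $F_0$ the section splits \eqref{eq:tangent} and gives an isomorphism of $\Gamma$-bundles $TM|_{F_0}\cong TF\oplus\xi'$.

\subsection*{The complexified fixed set}
Let $X\subset\Omega$ be an algebraic model of $M$, let $U$ be as in Section~\ref{sec:complexify}, and let $U'$ be the intersection of $U$ with the sets $U_p$ for a finite, possibly empty, family of entire rational $\Gamma$-maps $p\colon X\to\mathrm{Gr}_1(\Xi)$. Put $U'^A=U'\cap(\Omega^A\otimes\mathbb C)$. It is Zariski locally closed and invariant under $\Gamma$ and $\sigma$, and $(U'^A)^\sigma=X^A$. The tangent bundle $TU\subset U\times(\Omega\otimes\mathbb C)$ is an algebraic subbundle of rank $d$, the kernel of the Jacobian of generators of $I(X)$. For a character $\chi$ of $A$ let $e_\chi=|A|^{-1}\sum_{a\in A}\chi(a)a$, the projection onto the $\chi$-isotypic part, and let $\mathcal E_\chi$ be the family of spaces $e_\chi(T_xU)$, $x\in U'^A$.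

\begin{lemma}\label{lem:fixed}
\begin{enumerate}
\item[(i)] The variety $U'^A$ is smooth, and its dimension at $x$ is $\dim\mathcal E_{1,x}$.
\item[(ii)] The functions $x\mapsto\dim\mathcal E_{\chi,x}$, and for each $p$ the character by which $A$ acts on $\mathcal L_{p,x}$, are Zariski locally constant on $U'^A$ and invariant under $\Gamma$ and $\sigma$.
\item[(iii)] Where its rank is constant, $\mathcal E_\chi$ is an algebraic subbundle of the trivial bundle with fiber $\Omega\otimes\mathbb C$. It is invariant under $\Gamma$ and $\sigma$, the group $A$ acts on it by $\chi$, and at $x\in X^A$ it is the complexification of $e_\chi(T_xX)$.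
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x\in U'^A$ and let $\varpi\colon\Omega\otimes\mathbb C\to T_xU$ be an $A$-equivariant linear projection. The map $y\mapsto\varpi(y-x)$ is $A$-equivariant and is a local biholomorphism from $U$ to $T_xU$ at $x$. So near $x$ the set $U'^A$ is a complex submanifold with tangent space $(T_xU)^A=\mathcal E_{1,x}$, and a complex variety is smooth where it is a complex submanifold.

(ii), (iii) In a local regular frame of $TU$, the idempotent $e_\chi|_{T_xU}$ is a matrix of regular functions, and its rank equals its trace. Likewise $a\in A$ acts on $\mathcal L_{p,x}$ by the scalar $\operatorname{tr}(a\,p(x))=\pm1$. A regular function with finitely many values has Zariski open and closed level sets, and the image of a bundle endomorphism of constant rank is a subbundle. The operators $a$ and $e_\chi$ commute with $\Gamma$ because $A$ is central, and with $\sigma$ because they are real. This gives the invariance statements. The last assertion follows from Lemma~\ref{lem:smooth}.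
\end{proof}

Prescribing the values of the functions in (ii) therefore selects a Zariski open and closed subset $Y\subset U'^A$ that is invariant under $\Gamma$ and $\sigma$. If the prescribed rank of $\mathcal E_1$ is $2$, then $Y\subset\Omega^A\otimes\mathbb C$ is smooth of pure dimension $2$. The real points of $Y$ are the points of $X^A\cong M^A$ at which the corresponding real data take the prescribed values.

\begin{proof}[Proof of Theorem~\ref{thm:higher}]
(1) Let $\xi'=(d-2)L_1$, the sum of $d-2$ copies of $L_1$, so that $\dim M=d$. Then $M^A$ is the disjoint union of $F_0$ and $\mathbb P((d-2)L_1)$. For $d=3$ the second component is another copy of $F$ with the same tangent characters, so tangent data do not separate the two. The tautological line bundle $\eta$ over $M$, whose fiber at $\ell$ is $\ell$, does separate them: $A$ acts on its fibers trivially over $F_0$ and by $\chi_1$ over $\mathbb P((d-2)L_1)$.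

Suppose that $X$ is an algebraic model of $M$ over which $\eta$ and $\mathrm{pr}^*L_i$ are classified by entire rational $\Gamma$-maps $p_0$ and $p_i$, $i=1,2,3$. Form $U'$ with these four maps. Let $Y\subset U'^A$ be the subset where $\mathcal E_1$ has rank $2$ and $A$ acts trivially on $\mathcal L_{p_0}$ and by $\chi_i$ on $\mathcal L_{p_i}$. The points of $F_0$ satisfy these conditions, and the other points of $M^A$ violate the condition on $\eta$. So $Y^\sigma\cong F_0\cong F$. With $\mathcal L_i=\mathcal L_{p_i}|_Y$ we obtain an admissible datum, and the real part of $\mathcal L_i$ corresponds to $\mathrm{pr}^*L_i|_{F_0}\cong L_i$. This contradicts Corollary~\ref{cor:nodatum}.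

(2) Let $d=5+m$ with $m\ge0$ and $\xi'=L_1\oplus L_2\oplus L_3\oplus mL_{\chi_1\chi_2}$. The last summand raises the dimension while each $\chi_i$ keeps multiplicity one along $F_0$. The action on $M$ is effective. An element that acts trivially on $M$ acts trivially on $F$ and so lies in $A$; it also acts trivially on $TM|_{F_0}\supset L_i$, so $\chi_1,\chi_2,\chi_3$ are trivial on it, and it is the identity. By \eqref{eq:tangent}, the characters of $A$ on the vertical part $\mathrm{Hom}(\ell,\xi_x/\ell)$ of the tangent space along the components of $M^A$ are as follows.
\[
\begin{array}{l|l}
\text{component}&\text{vertical characters}\\ \hline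
F_0&\chi_1,\ \chi_2,\ \chi_3,\ \text{and }m\text{ times }\chi_1\chi_2\\
\mathbb P(L_1)&\chi_1,\ \chi_1\chi_2,\ \chi_1\chi_3,\ \text{and }m\text{ times }\chi_2\\
\mathbb P(L_2)&\chi_2,\ \chi_1\chi_2,\ \chi_2\chi_3,\ \text{and }m\text{ times }\chi_1\\
\mathbb P(L_3)&\chi_3,\ \chi_1\chi_3,\ \chi_2\chi_3,\ \text{and }m\text{ times }\chi_1\chi_2\chi_3\\
\mathbb P(mL_{\chi_1\chi_2}),\ m\ge1&\chi_1\chi_2,\ \chi_2,\ \chi_1,\ \chi_1\chi_2\chi_3,\ \text{and }m-1\text{ times }1
\end{array}
\]
Every row after the first contains one of $\chi_1\chi_3$, $\chi_2\chi_3$, $\chi_1\chi_2\chi_3$, and the first row contains none of them. So the tangent representation of $A$ distinguishes $F_0$ from the rest of $M^A$.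

Let $X$ be any algebraic model of $M$, take $U'=U$, and let $Y\subset U^A$ be the subset where the ranks of all $\mathcal E_\chi$ equal their values along $F_0$. Then $\mathcal E_1$ has rank $2$ and each $\mathcal E_{\chi_i}$ has rank $1$ on $Y$, and $Y^\sigma\cong F_0\cong F$. With $\mathcal L_i=\mathcal E_{\chi_i}|_Y$ and $\Xi_i=\Omega$ we obtain an admissible datum by Lemma~\ref{lem:fixed}. The differential of the equivariant diffeomorphism $X\cong M$ identifies the real part of $\mathcal L_i$ with the $\chi_i$-isotypic part of $TM|_{F_0}\cong TF\oplus\xi'$, which is $L_i$. This contradicts Corollary~\ref{cor:nodatum}, and no bundle was assumed to be strongly algebraic.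

(3) Let $G_0$ be the kernel of $G\to\Gamma$, and let $G$ act on the manifolds and bundles above through $\Gamma$. Let $X\subset\Omega$ be an algebraic model of the $G$-manifold $M$. Then $G_0$ acts trivially on $X$, so $X\subset\Omega^{G_0}$, which is a $\Gamma$-module. The ideal of $X$ in $\Omega$ is generated by its ideal in $\Omega^{G_0}$ and the coordinates on the orthogonal complement of $\Omega^{G_0}$, so $X$ is nonsingular in $\Omega^{G_0}$ and is an algebraic model of the $\Gamma$-manifold $M$. This gives the analogue of (2). For (1), suppose that one of the four line bundles used there is classified by an entire rational $G$-map $p\colon X\to\mathrm{Gr}_1(\Xi)$. Since $G_0$ acts trivially on the bundle, $\operatorname{im}p(x)\subset\Xi^{G_0}$, and the restriction of $p(x)$ to $\Xi^{G_0}$ is the orthogonal projection onto the same line. This defines an entire rational $\Gamma$-map $X\to\mathrm{Gr}_1(\Xi^{G_0})$ that classifies the bundle as a $\Gamma$-bundle. So a strongly algebraic $G$-model would make all four $\Gamma$-bundles strongly algebraic, which the proof of (1) excludes.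
\end{proof}

\begin{remark}[An infinite family of groups]
For $n\ge3$ define $\Gamma_0(n)$ as in Section~\ref{sec:group}, with $V=\mathbb F_2^n$ and symmetric $n\times n$ matrices. Let $z$ be the identity matrix, put $\Lambda=\langle z\rangle$, $\Lambda_0=0$ and $\Gamma_n=\Gamma_0(n)/\langle z\rangle$, and let $\Sigma$ be the connected sum of $n$ copies of $\mathbb{RP}^2$. The proof of Lemma~\ref{lem:group} uses only that the nonzero elements of $\Lambda$ have rank greater than $2$ and that $x_1^2\cdots x_n^2=z\in\Lambda\setminus\Lambda_0$, and both statements hold. Lemma~\ref{lem:recover}, Corollary~\ref{cor:nodatum} and the proof of Theorem~\ref{thm:surface} apply with $r=\frac{n(n+1)}2-1$ line bundles in place of three. So the conjecture fails for each of the groups $\Gamma_n$, whose orders $2^{n+r}$ are distinct. For $n=2$ the construction breaks down, since $\Sigma$ is then itself a Klein bottle.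
\end{remark}

\begin{thebibliography}{9}

\bibitem{cyclic}
\emph{Algebraic Realization for Cyclic Group Actions},
\texttt{http://www.math.hawaii.edu/\textasciitilde heiner/c.pdf}.

\end{thebibliography}
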